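\title{Vanishing for direct images of pluricanonical bundles twisted by an ample line bundle}

\begin{abstract}
Let $f:X\to Y$ be a morphism of complex projective varieties with $X$ smooth and $\dim Y=n$, and let $L$ be an ample line bundle on $Y$. We prove that $H^i(Y,f_*\omega_X^k\otimes L^l)=0$ for all $i>0$, $k>0$ and $l\ge k(n+1)-n$, without assuming that $L$ is globally generated. The result holds for klt pairs, the bound is sharp, and it can be lowered to $(k-1)n+1$ exactly when the normalization of $(Y,L)$ is not $(\mathbb P^n,\mathcal O(1))$. The proof passes to a model $Y'\to Y$ on which the canonical class of $X$ descends to a relatively ample class $A$, and shows that $A+(n+1)L$ is nef.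
\end{abstract}

\section{Introduction}

All varieties are integral and defined over $\mathbb C$. Let $f:X\to Y$ be a morphism of projective varieties with $X$ smooth and $\dim Y=n$, let $\omega_X$ be the canonical bundle of $X$, and let $L$ be an ample line bundle on $Y$. Koll\'ar's vanishing theorem says that $f_*\omega_X\otimes L$ has no higher cohomology, and the same holds for all the sheaves $R^jf_*\omega_X\otimes L$. How many copies of $L$ are needed when $\omega_X$ is replaced by a power $\omega_X^k$?

Projective space gives a lower bound. For $f=\mathrm{id}_{\mathbb P^n}$ and $L=\mathcal O(1)$ the bundle $\omega^k\otimes L^l=\mathcal O(l-k(n+1))$ has $H^n\ne0$ for $l=k(n+1)-n-1$. The best statement one can hope for is therefore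
\begin{equation}\label{eq:conj}
H^i(Y,f_*\omega_X^k\otimes L^l)=0\qquad\text{for all } i>0,\ k>0 \text{ and } l\ge k(n+1)-n .
\end{equation}
Theorem 11.2 of the notes \cite{Notes} establishes \eqref{eq:conj} when $L$ is ample and globally generated, and it is conjectured there that \eqref{eq:conj} holds when $L$ is only ample. We prove this conjecture. It is best read through the identity
\[
k(n+1)-n=(k-1)(n+1)+1 :
\]
one copy of $\omega_X$ is kept for Koll\'ar's theorem, each of the other $k-1$ copies is compensated by $L^{n+1}$, and the last copy of $L$ supplies the ampleness. That last copy may be any ample line bundle, and $X$ may be replaced by a klt pair (the definition is recalled in Section~\ref{sec:tools}).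

\begin{theorem}\label{thm:A}
Let $f:X\to Y$ be a morphism of projective varieties with $\dim Y=n$. Let $(X,\Delta)$ be a klt pair, with $X$ normal and $\Delta\ge0$ a $\mathbb Q$-divisor, and let $k\ge1$ be an integer such that $k(K_X+\Delta)$ is Cartier. Let $L$ and $Q$ be ample line bundles on $Y$. Then
\[
H^i\bigl(Y,f_*\mathcal O_X(k(K_X+\Delta))\otimes L^{(k-1)(n+1)}\otimes Q\bigr)=0\qquad\text{for all } i>0 .
\]
\end{theorem}

Taking $X$ smooth, $\Delta=0$ and $Q=L^j$ with $j\ge1$ gives the conjecture.

\begin{corollary}\label{cor:conj}
The vanishing \eqref{eq:conj} holds for every ample line bundle $L$ on $Y$. The bound $k(n+1)-n$ is sharp.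
\end{corollary}

Up to normalization, projective space is the only example that forces the factor $n+1$.

\begin{theorem}\label{thm:B}
Let $Y$ be a projective variety of dimension $n\ge1$ with normalization $\nu:Y^\nu\to Y$, and let $L$ be an ample line bundle on $Y$. The following are equivalent:
\begin{enumerate}
\item[(1)] $(Y^\nu,\nu^*L)\not\cong(\mathbb P^n,\mathcal O(1))$;
\item[(2)] for all $f:X\to Y$, $\Delta$, $k$ and $Q$ as in Theorem~\ref{thm:A},
\[
H^i\bigl(Y,f_*\mathcal O_X(k(K_X+\Delta))\otimes L^{(k-1)n}\otimes Q\bigr)=0\qquad\text{for all } i>0 .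
\]
\end{enumerate}
\end{theorem}

Thus, for fixed $(Y,L)$, the bound in \eqref{eq:conj} can be lowered to $l\ge(k-1)n+1$ for all $f$ and $k$ exactly when (1) holds; indeed, the example that shows (2)$\Rightarrow$(1) has $X$ smooth, $\Delta=0$ and $Q=L$. The lower bound cannot be improved in general: for $X=Y$ a smooth quadric in $\mathbb P^{n+1}$, $L=\mathcal O(1)$ and $l=(k-1)n$ one has $\omega^k\otimes L^l=\mathcal O(-n)=\omega$, and $H^n(\omega)\ne0$.

\begin{remark}
The positivity hypotheses of Theorem~\ref{thm:A} cannot be dropped. With $Q$ trivial the statement fails on $\mathbb P^n$, as we saw. On $X=Y=\mathbb P^1$ with $Q=\mathcal O(1)$, it fails for the nef bundle $L=\mathcal O$ ($k=2$, $\Delta=0$, giving $\mathcal O(-3)$) and for the non-effective divisor $\Delta=-\mathrm{pt}$ ($k=1$, giving $\mathcal O(-2)$).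
\end{remark}

Sections~\ref{sec:tools}--\ref{sec:proofA} prove Theorem~\ref{thm:A} and do not depend on Section~\ref{sec:B}, which proves Theorem~\ref{thm:B}. A reader interested only in \eqref{eq:conj} may take $X$ smooth and $\Delta=0$; all divisors called $\Delta_W$ below are then zero.

\section{The method on a curve}\label{sec:curve}

Suppose first that $X=Y$ is smooth, $f$ is the identity and $\Delta=0$. In additive notation the bundle in Theorem~\ref{thm:A} is
\[
K_Y+\bigl[(k-1)(K_Y+(n+1)L)+Q\bigr].
\]
If $K_Y+(n+1)L$ is nef, the bracket is ample and Kodaira vanishing finishes the proof. So the heart of the matter is a bound $\tau\le n+1$ for the \emph{nef threshold} $\tau$, the smallest real $s$ such that $K_Y+sL$ is nef.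

Let $Y$ be a curve and $\ell=\deg L$, so that $\tau=-\deg K_Y/\ell$. Of course $\tau\le2$ because $\deg K_Y\ge-2$, but here is a proof that generalizes. Suppose $\tau>2$, fix an integer $x$, and consider the line bundles $N=xK_Y+yL$ with
\[
-\tau<v<0,\qquad v:=y-\tau x .
\]
We have $\deg N=\ell v<0$, so $H^0(Y,N)=0$. We have $\deg(N-K_Y)=\ell(v+\tau)>0$, so $H^1(Y,N)=0$. Hence $\chi(Y,N)=0$. An open interval of length $\tau>2$ contains two integers, so $\chi(Y,xK_Y+yL)$ vanishes for two values of $y$. But it is a polynomial in $y$ of degree $1$, a contradiction.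

The mechanism is this: a large threshold opens a wide strip of line bundles $N$ that are not nef although $N-K_Y$ is ample, and a polynomial of degree at most $n$ cannot vanish on $n+1$ points of the strip. Three things must be repaired in general.

\emph{There may be no threshold on $X$.} If $f$ is the blow-up of a point on a smooth surface $Y$, with exceptional curve $C$, then $(K_X+sf^*L)\cdot C=-1$ for all $s$. In Section~\ref{sec:model} we factor $f$, after a blow-up, through a morphism $h:Y'\to Y$ such that the canonical class descends, up to a harmless effective divisor $E$, to a class $A$ on $Y'$ with $A+th^*L$ ample for some $t$. This is where finite generation of canonical rings enters.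

\emph{The model $Y'$ may have dimension larger than $n$.} If $X=C\times Y$ with $Y$ smooth and $C$ a curve of genus at least $2$, then $K_X$ is already $f$-ample, and $K_X+sf^*L$ is nef exactly when $K_Y+sL$ is. The threshold is governed by $\dim Y$, not by $\dim X$. This is visible in the argument: only the exponent $y$ of a bundle pulled back from $Y$ varies, so the Euler characteristic has degree at most $\dim Y$ in $y$.

\emph{A line bundle that is not nef may have sections} in dimension at least $2$. What remains true is that its base locus is not empty. In Section~\ref{sec:threshold} we choose a bundle in the strip with minimal base locus, find a subvariety $V$ of the base locus from which sections lift, and run the count above on $V$ to produce a bundle in the strip with a smaller base locus.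

\section{Conventions and tools}\label{sec:tools}

We write line bundles and divisors additively when convenient, and denote the pullback of $L$ to $X$ and to its resolutions again by $L$. For a $\mathbb Q$-divisor $D$, the divisors $\lfloor D\rfloor$, $\lceil D\rceil$ and $\{D\}=D-\lfloor D\rfloor$ are formed coefficient by coefficient, and $D\sim_{\mathbb Q}D'$ means that $rD$ and $rD'$ are linearly equivalent for some $r\geq 1$. A divisor on a smooth variety is \emph{snc} if its components are smooth and meet like coordinate hyperplanes. On a projective variety, ample classes form an open convex cone in the finite-dimensional real vector space of numerical classes of line bundles, its closure is the cone of nef classes (those of nonnegative degree on every curve), and the sum of a nef and an ample class is ample. The base locus $\operatorname{Bs}|N|$ of a line bundle $N$ is the closed set of common zeros of its sections; it is the whole variety if $N$ has no nonzero section. Multiplying sections shows that $\operatorname{Bs}|N+N'|\subset\operatorname{Bs}|N|\cup\operatorname{Bs}|N'|$ and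 $\operatorname{Bs}|bN|\subset\operatorname{Bs}|N|$ for $b\ge1$.

\subsection*{Klt pairs}
Let $X$ be normal, $\Delta\ge0$, and $K_X+\Delta$ $\mathbb Q$-Cartier. A \emph{log resolution} is a projective birational morphism $\mu:W\to X$ from a smooth variety such that the exceptional locus and the strict transform of $\Delta$ together form an snc divisor. By Hironaka's theorem it exists, and can be chosen so that a given nonzero ideal sheaf becomes the ideal of a divisor that is snc together with the others. Choose $K_W$ with $\mu_*K_W=K_X$ and write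
\begin{equation}\label{eq:disc}
K_W+\Delta_W=\mu^*(K_X+\Delta)+E_\mu ,
\end{equation}
with $\Delta_W,E_\mu\ge0$ without common components. Since $\Delta\ge0$, the divisor $E_\mu$ is exceptional. The pair $(X,\Delta)$ is \emph{klt} if all coefficients of $\Delta_W$ are less than $1$, for one and then for every log resolution. A smooth variety with an snc divisor with coefficients in $[0,1)$, such as $(W,\Delta_W)$, is klt.

Suppose $m(K_X+\Delta)$ is Cartier. Then $m\Delta_W-mE_\mu$ is integral, hence so are $m\Delta_W$ and $mE_\mu$. A rational function with poles only along exceptional divisors is regular on $X$ outside a set of codimension at least $2$, hence on $X$ by normality. So $\mu_*\mathcal O_W(mE_\mu)=\mathcal O_X$, and by the projection formula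
\begin{equation}\label{eq:push}
\mu_*\mathcal O_W(m(K_W+\Delta_W))=\mathcal O_X(m(K_X+\Delta)).
\end{equation}

\subsection*{Theorems used}
\begin{itemize}
\item[(V)] \emph{Koll\'ar vanishing, log form} (\cite{KollarHDI}, \cite[Ch.~10]{KollarShaf}, \cite[Thm.~3.2]{Ambro}, \cite[\S5.6]{Fujino}). Let $g:W\to Z$ be a morphism of projective varieties with $W$ smooth, $\Theta$ a $\mathbb Q$-divisor on $W$ with snc support and coefficients in $[0,1)$, $B$ an ample $\mathbb Q$-Cartier class on $Z$, and $D$ an integral divisor with $D\sim_{\mathbb Q}K_W+\Theta+g^*B$. Then $H^i(Z,g_*\mathcal O_W(D))=0$ for $i>0$.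

The conclusion also holds if $D\sim_{\mathbb Q}K_W+\Theta+cB_0+g^*B$ with $B_0$ basepoint free and $c\ge0$ rational. Indeed, take an integer $r>c$ and a general $B_r\in|rB_0|$; by Bertini's theorem $\Theta+\frac crB_r$ has snc support and coefficients in $[0,1)$.
\item[(FG)] \emph{Finite generation} \cite[Cor.~1.1.2]{BCHM}. For a projective klt pair $(X,\Delta)$ with $\Delta$ a $\mathbb Q$-divisor, the ring $\bigoplus_{m\ge0}H^0(X,\lfloor m(K_X+\Delta)\rfloor)$ is finitely generated.
\item[(CM)] \emph{Castelnuovo--Mumford regularity.} If $M$ is an ample and globally generated line bundle on a projective variety and $\mathcal F$ is a coherent sheaf with $H^i(\mathcal F\otimes M^{-i})=0$ for all $i>0$, then $\mathcal F$ is globally generated.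
\item[(HP)] \emph{Hilbert polynomials.} For a coherent sheaf $\mathcal F$ and a line bundle $L$ on a projective scheme, $y\mapsto\chi(\mathcal F\otimes L^y)$ is a polynomial on $\mathbb Z$ of degree at most $\dim\operatorname{Supp}\mathcal F$. On a variety of dimension $d$ the coefficient of $y^d$ in $\chi(L^y)$ is $(L^d)/d!$.
\end{itemize}

The next lemma transports vanishing from the source of a morphism to its target.

\begin{lemma}\label{lem:descent}
Let $h:V\to Z$ be a morphism of projective varieties, $\mathcal G$ a coherent sheaf on $V$ and $L$ an ample line bundle on $Z$. If $H^i(V,\mathcal G\otimes h^*L^s)=0$ for all $i>0$ and $s\gg0$, then $R^ih_*\mathcal G=0$ for $i>0$, and hence $H^i(Z,h_*\mathcal G)=H^i(V,\mathcal G)$ for all $i$.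
\end{lemma}

\begin{proof}
For $s\gg0$ the finitely many nonzero sheaves $R^ih_*\mathcal G\otimes L^s$ are globally generated and have no higher cohomology, by Serre's theorems. The Leray spectral sequence then gives $H^0(Z,R^ih_*\mathcal G\otimes L^s)=H^i(V,\mathcal G\otimes h^*L^s)=0$ for $i>0$, so $R^ih_*\mathcal G=0$. The last assertion is Leray again.
\end{proof}

\section{A model on which the canonical class is relatively ample}\label{sec:model}

\subsection*{Reductions}
If the image $Y_0=f(X)$ has dimension $n_0<n$, we replace $Y$ by $Y_0$ and $Q$ by $L^{(k-1)(n-n_0)}\otimes Q$; this changes neither the cohomology groups nor the hypotheses. If $n=0$ there is nothing to prove. By \eqref{eq:push} we may replace $(X,\Delta)$ by $(W,\Delta_W)$ for a log resolution. If then $k=1$, the divisor $\Delta$ is integral with coefficients in $[0,1)$, so $\Delta=0$ and the claim is (V). For $m\in k\mathbb Z_{>0}$ put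
\[
\mathcal F_m=f_*\mathcal O_X(m(K_X+\Delta)).
\]
If $\mathcal F_k=0$ there is nothing to prove. So it suffices to prove Theorem~\ref{thm:A} in the following situation, which we assume until the end of Section~\ref{sec:proofA}:
\begin{itemize}
\item[($*$)] $f$ is surjective, $n\ge1$, $X$ is smooth, $\Delta$ has snc support and coefficients in $[0,1)$, $k\ge2$, $k\Delta$ is integral, and $\mathcal F_k\ne0$.
\end{itemize}
Powers of a nonzero local section of $\mathcal F_k$ show that $\mathcal F_m\ne0$ for all $m\in k\mathbb Z_{>0}$. Fix $N_0\ge1$ such that $M:=L^{N_0}$ is globally generated.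

\subsection*{The relative fixed part}
Positivity of $\mathcal F_m$ says nothing about $m(K_X+\Delta)$ where all local sections of $\mathcal F_m$ vanish, so we first turn this locus into a divisor. Fix $m\in k\mathbb Z_{>0}$. The image of the natural map $f^*\mathcal F_m\to\mathcal O_X(m(K_X+\Delta))$ is $I\cdot\mathcal O_X(m(K_X+\Delta))$ for an ideal sheaf $I$, nonzero because $\mathcal F_m\ne0$. Let $\mu:W\to X$ be a log resolution of $(X,\Delta)$ with $I\mathcal O_W=\mathcal O_W(-F)$, and put $f_W=f\circ\mu$ and $\Phi=F+mE_\mu$. Then $\Phi\ge0$ is integral, $\Phi+\Delta_W$ has snc support, $\mathcal F_m=f_{W*}\mathcal O_W(m(K_W+\Delta_W))$ by \eqref{eq:push}, and the image of $f_W^*\mathcal F_m\to\mathcal O_W(m(K_W+\Delta_W))$ is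
\[
\mathcal O_W(\mu^*m(K_X+\Delta)-F)=\mathcal O_W(m(K_W+\Delta_W)-\Phi).
\]
Two consequences will be used.
\begin{itemize}
\item[(F1)] If $\mathcal F_m\otimes L^a$ is globally generated, then its pullback surjects onto $m(K_W+\Delta_W)-\Phi+aL$, which is therefore basepoint free.
\item[(F2)] For $U\subset Y$ open, every section of $m(K_W+\Delta_W)$ over $f_W^{-1}(U)$ is a section of $\mathcal F_m$ over $U$ and so vanishes along $\Phi$. Thus $f_{W*}\mathcal O_W(m(K_W+\Delta_W)-C)=\mathcal F_m$ for every integral $0\le C\le\Phi$.
\end{itemize}

\subsection*{Uniform global generation}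
We want to apply (FG) to $K_X+\Delta+tL$ for a number $t$ so large that the global sections of $m(K_X+\Delta+tL)$ generate $\mathcal F_m$. But the degree $m$ in which the ring is generated depends on $t$, so $t$ must work for all $m$ at once. The following lemma, whose proof is an argument of Popa and Schnell, provides such a $t$.

\begin{lemma}\label{lem:gg}
For $m\in k\mathbb Z_{>0}$ and $s\ge m(n+1)$, the sheaf $\mathcal F_m\otimes M^s$ is globally generated.
\end{lemma}

\begin{proof}
Let $s_0\ge0$ be minimal such that $\mathcal F_m\otimes M^{s_0}$ is globally generated. Since $M$ is globally generated, it suffices to show $s_0\le m(n+1)$, and we may assume $s_0\ge1$. With $W$ and $\Phi$ as above, $B=m(K_W+\Delta_W)-\Phi+s_0M$ is basepoint free by (F1). We keep one copy of $K_W+\Delta_W$ and rewrite the other $m-1$ copies as $\frac{m-1}m(B+\Phi-s_0M)$. The divisor $\frac{m-1}m\Phi+\Delta_W$ may have coefficients $\geq1$, so we subtract its integral part $C=\lfloor\frac{m-1}m\Phi+\Delta_W\rfloor\ge0$: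
\[
m(K_W+\Delta_W)-C+sM\sim_{\mathbb Q}K_W+\bigl\{\tfrac{m-1}m\Phi+\Delta_W\bigr\}+\tfrac{m-1}mB+\bigl(s-\tfrac{m-1}ms_0\bigr)M .
\]
If a prime divisor has coefficient $a\in\mathbb Z_{\ge0}$ in $\Phi$ and $\delta<1$ in $\Delta_W$, then $\frac{m-1}ma+\delta<a+1$. So $C\le\Phi$, and subtracting $C$ does not change the direct image, by (F2). Now (V) gives
\begin{equation}\label{eq:PS}
H^i(Y,\mathcal F_m\otimes M^s)=0\qquad\text{for } i>0 \text{ and } s>s_0(1-\tfrac1m).
\end{equation}
By (CM), $\mathcal F_m\otimes M^s$ is globally generated as soon as $s-n>s_0(1-\frac1m)$. By minimality this inequality fails for $s=s_0-1$, so $s_0-1-n\le s_0-s_0/m$, that is, $s_0\le m(n+1)$.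
\end{proof}

\begin{remark}
For $m=k$, \eqref{eq:PS} and $s_0\le k(n+1)$ give vanishing for $s>(k-1)(n+1)$. If $L$ itself is globally generated, this is the bound in \eqref{eq:conj}. In general it is a statement about $M=L^{N_0}$, and no bound on $N_0$ is available to us. From here on the lemma serves only to construct the model; the value of $N_0$ disappears from the final estimate.
\end{remark}

\subsection*{The model}

\begin{proposition}\label{prop:model}
Assume $(*)$. There exist integers $m\in k\mathbb Z_{>0}$ and $t\geq1$, a log resolution $\mu:W\to X$ of $(X,\Delta)$, a factorization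
\[
f_W=f\circ\mu:\ W\xrightarrow{\ g\ }Y'\xrightarrow{\ h\ }Y
\]
with $Y'$ a normal projective variety and $g,h$ surjective, a line bundle $\mathcal A$ on $Y'$, and a $\mathbb Q$-divisor $E\ge0$ on $W$ with $mE$ integral and $E+\Delta_W$ of snc support, such that, with $H=h^*L$ and $A=\frac1m\mathcal A\in\operatorname{Pic}(Y')\otimes\mathbb Q$:
\begin{itemize}
\item[(M1)] $\mathcal O_W(m(K_W+\Delta_W)-mE)\cong g^*\mathcal A$; in particular $K_W\sim_{\mathbb Q}g^*A+E-\Delta_W$.
\item[(M2)] $g_*\mathcal O_W(P)=\mathcal O_{Y'}$ for every integral divisor $0\le P\le jmE$, $j\ge0$.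
\item[(M3)] The line bundle $A_+:=\mathcal A\otimes H^{mt}$ is ample and globally generated; in particular $A+tH$ is ample.
\item[(M4)] Let $\pi:W_2\to W$ be a log resolution of $(W,\Delta_W+E)$ and write $K_{W_2}+\Delta_{W_2}=\pi^*(K_W+\Delta_W)+E_\pi$ as in \eqref{eq:disc}. Then (M1) and (M2) hold for $W_2$, $\Delta_{W_2}$, $g\circ\pi$ and $E_2=\pi^*E+E_\pi$, and $mE_2$ is integral.
\end{itemize}
\end{proposition}

Property (M1) says that $A$ plays the role of a canonical class on $Y'$, and (M2) says that $E$ behaves like an exceptional divisor, although $g$ need not be birational.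

\begin{proof}
\emph{Choice of $t$ and $m$.} Put $T=N_0(n+1)$ and $t=N_0(n+2)$. By Lemma~\ref{lem:gg}, $\mathcal F_m\otimes L^{mT}$ and $\mathcal F_m\otimes L^{mt}$ are globally generated for all $m\in k\mathbb Z_{>0}$. To write $tL$ as a boundary divisor, take an integer $q>n+2$, a general $G\in|qM|$ on $X$, and $\Gamma=\frac{n+2}qG$. By Bertini's theorem $(X,\Delta+\Gamma)$ is klt, and $q\Gamma\sim qtL$. A finitely generated graded $\mathbb C$-algebra with degree zero part $\mathbb C$ has the property that its subring of elements of degree divisible by $m$ is generated by the elements of degree $m$, for all sufficiently divisible $m$. By (FG) we can therefore fix $m\in kq\mathbb Z_{>0}$ such that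
\[
\bigoplus_{j\ge0}R_j,\qquad R_j=H^0\bigl(X,jm(K_X+\Delta)+jmtL\bigr),
\]
is generated by $R_1$.

\emph{The morphism $g$.} Take $W$ and $\Phi$ as above for this $m$, and put $E=\frac1m\Phi$. Let $\Lambda=m(K_W+\Delta_W)+mtL$, so that $H^0(W,j\Lambda)=R_j$ by \eqref{eq:push}. By (F1),
\[
B'=m(K_W+\Delta_W)-\Phi+mTL\qquad\text{and}\qquad B=\Lambda-\Phi=B'+mN_0L
\]
are basepoint free. Let $W\xrightarrow{g}Y'\to\mathbb P$ be the Stein factorization of the morphism defined by $|B|$: here $g_*\mathcal O_W=\mathcal O_{Y'}$, so $Y'$ is normal and $g$ has connected fibers, and $Y'\to\mathbb P$ is finite. The pullback $A_+$ of $\mathcal O_{\mathbb P}(1)$ to $Y'$ is ample and globally generated, and $g^*A_+=B$.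

\emph{The morphism $h$.} This is the reason for taking $t$ larger than $T$. If $g$ contracts a curve $C$, then $0=B\cdot C=B'\cdot C+mN_0\,L\cdot C$ with both terms nonnegative. So $L\cdot C=0$, and $f_W(C)$ is a point because $L$ is ample on $Y$. Any two points of a fiber of $g$ are joined by a chain of curves in the fiber, so $f_W$ is constant on the fibers of $g$. Let $\Gamma_0\subset Y'\times Y$ be the image of $(g,f_W)$. The projection $p:\Gamma_0\to Y'$ is proper and bijective, hence finite, and $\mathcal O_{Y'}\subset p_*\mathcal O_{\Gamma_0}\subset g_*\mathcal O_W=\mathcal O_{Y'}$. So $p$ is an isomorphism, and the second projection defines $h$ with $f_W=h\circ g$. It is surjective because $f_W$ is.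

Put $\mathcal A=A_+\otimes H^{-mt}$. Then (M3) holds, and $g^*\mathcal A=B-mtL=m(K_W+\Delta_W)-\Phi$, which is (M1).

\emph{Property (M2).} Since $\mathcal O_{Y'}=g_*\mathcal O_W\subset g_*\mathcal O_W(P)\subset g_*\mathcal O_W(j\Phi)$, it suffices to treat $P=j\Phi$. By (F2), the elements of $R_1=H^0(W,\Lambda)$ vanish along $\Phi$. As $R_i$ is spanned by products of $i$ elements of $R_1$, its elements vanish along $i\Phi$; this is the one place where finite generation is used. Hence for $i\ge j$ the inclusions
\[
H^0(W,iB)\subset H^0(W,iB+j\Phi)\subset H^0(W,iB+i\Phi)=H^0(W,i\Lambda)=R_i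
\]
are equalities. Let $\mathcal C$ be the cokernel of $\mathcal O_{Y'}\subset g_*\mathcal O_W(j\Phi)$. The first equality says that $H^0(Y',A_+^i)\to H^0(Y',g_*\mathcal O_W(j\Phi)\otimes A_+^i)$ is bijective. For $i\gg0$ we have $H^1(Y',A_+^i)=0$, so $H^0(Y',\mathcal C\otimes A_+^i)=0$, while $\mathcal C\otimes A_+^i$ is globally generated. Thus $\mathcal C=0$.

\emph{Property (M4).} As $m(K_W+\Delta_W)$ is Cartier, $mE_\pi$ is integral, and so is $mE_2$. We have $m(K_{W_2}+\Delta_{W_2})-mE_2=\pi^*(m(K_W+\Delta_W)-mE)$, which gives (M1), and $\pi_*\mathcal O_{W_2}(jmE_2)=\mathcal O_W(jmE)$ because $E_\pi$ is effective and exceptional, which gives (M2).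
\end{proof}

\begin{remark}
By (M1) and (M2), $h_*\mathcal A^j=f_{W*}\mathcal O_W(jm(K_W+\Delta_W))=\mathcal F_{jm}$ for $j\geq1$, and $\mathcal A$ is $h$-ample by (M3). So $Y'$ is the relative Proj over $Y$ of the algebra formed by the sheaves $\mathcal F_{jm}$. For the blow-up of a smooth surface one finds $Y'=Y$ and $A=K_Y$; for $X=C\times Y$ as in Section~\ref{sec:curve} one finds $Y'=X$ and $A=K_X$.
\end{remark}

\section{The nef threshold}\label{sec:threshold}

Fix a model as in Proposition~\ref{prop:model}, and note that $m\ge k\ge2$. Let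
\[
\tau=\inf\{s\in\mathbb R:\ A+sH\text{ is nef}\}.
\]
The goal of this section is the bound $\tau\le n+1$. All classes that we test for positivity on $Y'$ are given as combinations $\alpha A+\beta H$; we call $\alpha$ the \emph{$A$-coefficient} of such an expression and put
\[
v(\alpha A+\beta H)=\beta-\tau\alpha .
\]
This function is linear in $(\alpha,\beta)$, with $v(A)=-\tau$ and $v(H)=1$. It replaces the degree in the argument on curves.

\begin{lemma}\label{lem:tau}
We have $-\infty<\tau<t$. If $\alpha>0$, then $\alpha A+\beta H$ is nef if and only if $v\ge0$, and ample if and only if $v>0$.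
\end{lemma}

\begin{proof}
Since $n\ge1$ and $h$ is surjective, there is a curve $C\subset Y'$ with $H\cdot C>0$, and $(A+sH)\cdot C<0$ for $s\ll0$; so $\tau>-\infty$. Since $A+tH$ is ample and ampleness is an open condition, $\tau<t$. Dividing by $\alpha$, it suffices to consider $A+sH$, for which $v=s-\tau$. Nefness is a closed condition and $H$ is nef, so $A+sH$ is nef if and only if $s\ge\tau$. For $s\ge t$ the class $A+sH=(A+tH)+(s-t)H$ is ample. For $\tau<s<t$ it is a convex combination of the nef class $A+\tau H$ and the ample class $A+tH$, the latter with positive weight, hence ample. Finally $A+\tau H$ is not ample, since otherwise $A+sH$ would be nef for some $s<\tau$.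
\end{proof}

For $(x,y)\in\mathbb Z^2$ let
\[
N(x,y)=\mathcal A^x\otimes H^y,\qquad v(x,y)=v(N(x,y))=y-m\tau x ,
\]
so that $A_+=N(1,mt)$. The criterion of Lemma~\ref{lem:tau} needs a positive $A$-coefficient; this is why, unlike on a curve, we shall let $x$ be large. Figure~\ref{fig:strip} shows the bundles that matter.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.2,yscale=0.8]
\fill[gray!20] (0.5,-2.3) rectangle (6.5,0);
\draw (0.5,0) -- (6.5,0) node[right] {$v=0$};
\draw[dashed] (0.5,-2.3) -- (6.5,-2.3) node[right] {$v=-\tau$};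
\node[right] at (6.5,0.7) {$N$ ample};
\node[right] at (6.5,-1.15) {$N$ not nef, $N-A$ ample};
\foreach \x/\s in {1/0.6,2/0.2,3/0.8,4/0.4,5/0,6/0.6} {
  \foreach \j in {-2,-1,0,1} { \node[circle,fill,inner sep=1.3pt] at ({\x},{\j-\s}) {}; }
  \node at (\x,-3.3) {$x=\x$};
}
\end{tikzpicture}
\caption{The line bundles $N=N(x,y)=\mathcal A^x\otimes H^y$ on $Y'$, plotted at height $v=y-m\tau x$. Points in one column are at distance $1$. In the shaded strip $N$ has no higher cohomology but has base points. The picture is schematic, for $n=1$ and the values $\tau=2.3$, $m=12$ that are to be excluded: since $\tau>n+1$, every column has at least $n+1$ points in the open strip.}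
\label{fig:strip}
\end{figure}

\begin{lemma}[Vanishing]\label{lem:van}
If $N$ is a line bundle on $Y'$ such that $N-A$ is ample, then $H^i(Y',N)=0$ for $i>0$. This applies to $N(x,y)$ whenever $x\ge1$ and $v(x,y)>-\tau$.
\end{lemma}

\begin{proof}
Let $P_0=\lceil E-\Delta_W\rceil$. The coefficients of $E-\Delta_W$ are greater than $-1$ by the klt condition, so $P_0\ge0$. Also $P_0\le\lceil E\rceil\le mE$, because $\lceil a/m\rceil\le a$ for integers $a\ge0$. Hence $g_*\mathcal O_W(P_0+g^*N)=N$ by (M2). By (M1),
\[
P_0+g^*N\sim_{\mathbb Q}K_W+\bigl[P_0-(E-\Delta_W)\bigr]+g^*(N-A),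
\]
and the bracket has snc support and coefficients in $[0,1)$. Apply (V). For the last assertion, $N(x,y)-A$ has $A$-coefficient $mx-1>0$ and $v=v(x,y)+\tau>0$.
\end{proof}

The next lemma is the only place in the proof of Theorem~\ref{thm:A}, apart from the auxiliary Lemma~\ref{lem:gg}, where the dimension of $Y$ enters.

\begin{lemma}[Few zeros]\label{lem:zeros}
Let $V\subset Y'$ be a nonempty closed subscheme. For every $x\gg0$ there are at most $n$ integers $y$ with $\chi(V,N(x,y)|_V)=0$.
\end{lemma}

\begin{proof}
By the Leray spectral sequence and the projection formula,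
\[
\chi(V,N(x,y)|_V)=\sum_i(-1)^i\chi\bigl(Y,R^i(h|_V)_*(\mathcal A^x|_V)\otimes L^y\bigr),
\]
which for fixed $x$ is a polynomial in $y$ of degree at most $n$ by (HP). At $y=mtx$ its value is $\chi(V,A_+^x|_V)$, which for $x\gg0$ equals $h^0(V,A_+^x|_V)$ by Serre vanishing, and this is positive because $A_+$ is globally generated and $V\ne\emptyset$. So the polynomial is not zero.
\end{proof}

To compare the base loci of different bundles we use that a bundle far to the right in Figure~\ref{fig:strip} is a multiple of a given bundle of negative height plus a bundle high above the strip.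

\begin{lemma}[Base loci do not grow]\label{lem:mono}
Let $G=N(x_0,y_0)$ with $v(G)<0$. There is $x_1$ such that $\operatorname{Bs}|N(x,y)|\subset\operatorname{Bs}|G|$ whenever $x\ge x_1$ and $v(x,y)>-\tau$.
\end{lemma}

\begin{proof}
Let $\delta=-v(G)>0$, $d=\dim Y'$, $w=v(A_+)=m(t-\tau)>0$, and fix an integer $b>dw/\delta$. Put $R=N(x,y)-bG$. For $1\le i\le d$ the class $R-iA_+-A$ has $A$-coefficient $m(x-bx_0-i)-1$, which is positive for $x\ge x_1$ with $x_1$ independent of $y$, and
\[
v=\bigl(v(x,y)+\tau\bigr)+(b\delta-iw)>0 .
\]
So it is ample, and $H^i(Y',R-iA_+)=0$ by Lemma~\ref{lem:van}; for $i>d$ this group vanishes for dimension reasons. By (CM) with respect to $A_+$, $R$ is globally generated. Thus $\operatorname{Bs}|N(x,y)|\subset\operatorname{Bs}|bG|\subset\operatorname{Bs}|G|$.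
\end{proof}

It remains to remove a point from the base locus. We look for a subvariety $V\subset\operatorname{Bs}|G|$ such that sections of $N(x,y)|_V$ exist and lift to $Y'$. Both follow from the vanishing of the higher cohomology of $J\otimes N(x,y)$, where $J$ is the ideal of $V$. To get this from (V), $J$ must be the direct image of a divisor that looks like $P_0$ above. We obtain it by adding a multiple $c$ of the fixed divisor of $g^*|G|$ to the boundary $\Delta_W-E$, with $c$ chosen as the first value at which some coefficient reaches $1$.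

\begin{lemma}[Escaping a base locus]\label{lem:escape}
Let $G=N(x_0,y_0)$ with $v(G)\le0$ and $Z:=\operatorname{Bs}|G|\ne\emptyset$. There is $x_2$ such that for every $x\ge x_2$ all but at most $n$ of the integers $y$ with $v(x,y)>-\tau$ satisfy $Z\not\subset\operatorname{Bs}|N(x,y)|$.
\end{lemma}

\begin{proof}
We construct a nonempty reduced closed subscheme $V\subset Z$, depending only on $G$, whose ideal $J$ satisfies
\begin{equation}\label{eq:J}
H^i(Y',J\otimes N(x,y))=0\qquad\text{for } i>0,\ x\gg0,\ v(x,y)>-\tau ,
\end{equation}
with a bound on $x$ independent of $y$. This suffices. Indeed, let $N=N(x,y)$ be as in \eqref{eq:J}. The sequence $0\to J\otimes N\to N\to N|_V\to0$, \eqref{eq:J} and Lemma~\ref{lem:van} show that $H^i(V,N|_V)=0$ for $i>0$ and that $H^0(Y',N)\to H^0(V,N|_V)$ is surjective. By Lemma~\ref{lem:zeros}, for $x\gg0$ and all but at most $n$ values of $y$ we have $h^0(V,N|_V)=\chi(V,N|_V)\ne0$. A nonzero section on the reduced scheme $V$ is nonzero at some point, and its lift shows that this point of $Z$ is not in $\operatorname{Bs}|N|$.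

If $Z=Y'$, take $V=Y'$ and $J=0$. Suppose $Z\ne Y'$, and let $\mathfrak b\ne0$ be the image of $H^0(Y',G)\otimes G^{-1}\to\mathcal O_{Y'}$, an ideal with zero set $Z$. By (M4) we may replace $W$ by a higher model on which $\mathfrak b\mathcal O_W=\mathcal O_W(-F_G)$ and $F_G+E+\Delta_W$ has snc support. Then $B_G=g^*G-F_G$ is basepoint free and $\operatorname{Supp}F_G=g^{-1}(Z)\ne\emptyset$. Write
\[
E-\Delta_W=\sum e_iD_i,\qquad F_G=\sum\varphi_iD_i,\qquad c=\min_{\varphi_i>0}\frac{e_i+1}{\varphi_i}.
\]
All $e_i>-1$ by the klt condition, so $c$ is a positive rational number. We have $e_i-c\varphi_i\ge-1$ for all $i$. Let $S$ be the reduced sum of the $D_i$ for which equality holds; then $S\ne0$, and $S\subset\operatorname{Supp}F_G$ since $e_i>-1$. Put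
\[
u=E-\Delta_W-cF_G+S,\qquad P=\lceil u\rceil .
\]
Along components of $S$ the coefficient of $u$ is $0$; along other components it is greater than $-1$ and at most the coefficient of $E$. Hence $0\le P\le\lceil E\rceil\le mE$, and $P$ and $S$ have no common component. By (M2), $J:=g_*\mathcal O_W(P-S)\subset g_*\mathcal O_W(P)=\mathcal O_{Y'}$ is an ideal sheaf. A local regular function $\phi$ on $Y'$ lies in $J$ if and only if $\operatorname{div}(g^*\phi)+P-S\ge0$. As $g^*\phi$ is regular, $S$ is reduced and $P\ge0$ has no component in $S$, this holds if and only if $g^*\phi$ vanishes on $S$. So $J$ is the ideal of $V:=g(S)$ with its reduced structure, and $\emptyset\ne V\subset Z$.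

By (M1) and $g^*G=B_G+F_G$, for $N=N(x,y)$,
\[
P-S+g^*N\sim_{\mathbb Q}K_W+(\lceil u\rceil-u)+cB_G+g^*(N-A-cG).
\]
The class $N-A-cG$ has $A$-coefficient $mx-1-cmx_0$, positive for $x\gg0$, and $v=(v(x,y)+\tau)-c\,v(G)>0$; here $v(G)\le0$ is used. So it is ample, and (V), in the form with a basepoint free summand, gives \eqref{eq:J}.
\end{proof}

\begin{proposition}\label{prop:nef}
We have $\tau\le n+1$; that is, $A+(n+1)H$ is nef.
\end{proposition}

\begin{proof}
Suppose $\tau>n+1$ and let $\Sigma=\{(x,y)\in\mathbb Z^2:x\ge1,\ -\tau<v(x,y)<0\}$. For each $x\ge1$ the admissible $y$ are the integers in an open interval $(a,a+\tau)$, which contains the $n+1$ integers $\lfloor a\rfloor+1,\dots,\lfloor a\rfloor+n+1$. For $(x,y)\in\Sigma$ the bundle $N(x,y)$ is not nef by Lemma~\ref{lem:tau}, so its base locus is not empty. Since $Y'$ is noetherian, there is $G=N(x_0,y_0)$ with $(x_0,y_0)\in\Sigma$ whose base locus $Z$ is minimal under inclusion. For $x\gg0$, Lemma~\ref{lem:escape} provides $y$ with $(x,y)\in\Sigma$ and $Z\not\subset\operatorname{Bs}|N(x,y)|$, while $\operatorname{Bs}|N(x,y)|\subset Z$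 by Lemma~\ref{lem:mono}. So $\operatorname{Bs}|N(x,y)|\subsetneq Z$, contradicting minimality.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

We now imitate the reduction to Kodaira vanishing of Section~\ref{sec:curve}. By Proposition~\ref{prop:nef}, Theorem~\ref{thm:A} is the case $b=n+1$ of the following statement.

\begin{proposition}\label{prop:final}
Assume $(*)$ and fix a model as in Proposition~\ref{prop:model}. Let $b$ be an integer such that $A+bH$ is nef, and let $Q$ be an ample line bundle on $Y$. Then $H^i(Y,\mathcal F_k\otimes L^{(k-1)b}\otimes Q)=0$ for $i>0$.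
\end{proposition}

\begin{proof}
The class $(k-1)(A+bH)+h^*Q$ is ample on $Y'$, although $h^*Q$ is only nef. Indeed, for small rational $\varepsilon>0$ the class $Q-\varepsilon L$ is ample on $Y$, and
\[
(k-1)(A+bH)+h^*Q=\bigl[(k-1)A+((k-1)b+\varepsilon)H\bigr]+h^*(Q-\varepsilon L),
\]
where the bracket has $A$-coefficient $k-1>0$ and $v=(k-1)(b-\tau)+\varepsilon>0$.

By (M1), $k(K_W+\Delta_W)\sim_{\mathbb Q}K_W+\bigl((k-1)E+\Delta_W\bigr)+(k-1)g^*A$. As in Lemma~\ref{lem:gg}, we must remove the integral part $C=\lfloor(k-1)E+\Delta_W\rfloor\ge0$ without losing sections. We claim that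
\begin{equation}\label{eq:claim}
f_{W*}\mathcal O_W(k(K_W+\Delta_W)-C)=f_{W*}\mathcal O_W(k(K_W+\Delta_W))=\mathcal F_k .
\end{equation}
The second equality is \eqref{eq:push}. For the first, let $U\subset Y$ be open and let $\sigma\ne0$ be a section of $k(K_W+\Delta_W)$ over $f_W^{-1}(U)=g^{-1}(h^{-1}U)$, with divisor of zeros $\operatorname{div}\sigma$. By (M1), $\sigma^{m/k}$ is a section of $g^*\mathcal A\otimes\mathcal O_W(mE)$. By (M2), $g_*(g^*\mathcal A\otimes\mathcal O_W(mE))=\mathcal A$, so $\sigma^{m/k}$ comes from a section of $g^*\mathcal A$ and vanishes along $mE$. Thus $\operatorname{div}\sigma\ge kE$, and $\operatorname{div}\sigma\ge\lceil kE\rceil$ by integrality. If a prime divisor has coefficient $e\ge0$ in $E$ and $\delta<1$ in $\Delta_W$, then $(k-1)e+\delta<\lceil ke\rceil+1$; so $C\le\lceil kE\rceil$, and \eqref{eq:claim} follows.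

Let $\mathcal Q=L^{(k-1)b}\otimes Q$, $D=k(K_W+\Delta_W)-C+f_W^*\mathcal Q$ and $\mathcal G=g_*\mathcal O_W(D)$. Then
\[
D\sim_{\mathbb Q}K_W+\{(k-1)E+\Delta_W\}+g^*\bigl((k-1)(A+bH)+h^*Q\bigr).
\]
By (V) for the morphism $g$, applied also with $Q\otimes L^s$ in place of $Q$, we get $H^i(Y',\mathcal G\otimes H^s)=0$ for all $i>0$ and $s\ge0$. By \eqref{eq:claim}, $h_*\mathcal G=\mathcal F_k\otimes\mathcal Q$, and Lemma~\ref{lem:descent} gives $H^i(Y,\mathcal F_k\otimes\mathcal Q)=H^i(Y',\mathcal G)=0$ for $i>0$.
\end{proof}

\section{Thresholds above $n$ and projective space}\label{sec:B}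

\begin{proposition}\label{prop:Pn}
Assume $(*)$ and fix a model as in Proposition~\ref{prop:model}. If $\tau>n$, then $(Y^\nu,\nu^*L)\cong(\mathbb P^n,\mathcal O(1))$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B}, given Proposition~\ref{prop:Pn}]
Suppose (1) fails. Take $f=\nu:\mathbb P^n\to Y$, $\Delta=0$, $k=2$, $Q=L$. As $\nu$ is finite,
\[
H^n(Y,\nu_*\omega^2\otimes L^{n+1})=H^n(\mathbb P^n,\mathcal O(-2n-2+n+1))=H^n(\mathbb P^n,\mathcal O(-n-1))\ne0,
\]
so (2) fails.

Suppose (1) holds. If $f$ is not surjective, then $n_0=\dim f(X)\le n-1$, and Theorem~\ref{thm:A} over $f(X)$ with the ample bundle $L^{(k-1)(n-n_0-1)}\otimes Q$ gives the vanishing in (2). If $k=1$ the vanishing is Theorem~\ref{thm:A}, and if $\mathcal F_k=0$ it is trivial. Otherwise we pass to a log resolution, which does not change $(Y,L)$, and $(*)$ holds. By Proposition~\ref{prop:Pn}, $\tau\le n$, so $A+nH$ is nef and Proposition~\ref{prop:final} applies with $b=n$.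
\end{proof}

To prove Proposition~\ref{prop:Pn} we contract the curves on which $A+\tau H$ has degree zero. On a fiber of the contraction $-A$ is numerically $\tau H$ with $\tau>n$. This forces the fiber to have dimension $n$, so that it covers $Y$, and it behaves like a variety whose anticanonical class is more than $n$ times an ample class. A minimal model program makes this literally true on a birational model, and a Hilbert polynomial computation identifies projective space.

\subsection*{The contraction}

\begin{proposition}\label{prop:semi}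
If $\tau>n$, there is $(x_0,y_0)$ with $x_0\ge1$ and $v(x_0,y_0)=0$ such that $N(x_0,y_0)$ is basepoint free. In particular $\tau$ is rational.
\end{proposition}

\begin{proof}
We repeat the proof of Proposition~\ref{prop:nef} with the upper edge added to the strip: let $\overline\Sigma=\{(x,y)\in\mathbb Z^2:x\ge1,\ -\tau<v(x,y)\le0\}$. Let $\theta_x\in[0,1)$ be the fractional part of $m\tau x$. The integers $y=\lfloor m\tau x\rfloor-i$, $0\le i\le n$, have $v(x,y)=-\theta_x-i$, so column $x$ of $\overline\Sigma$ has at least $n+1$ points if $\theta_x<\tau-n$. This happens for infinitely many $x$: if $\tau$ is rational, for all multiples of its denominator; if $\tau$ is irrational, because the fractional parts $\theta_x$ are dense in $[0,1]$.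

Choose $G=N(x_0,y_0)$ with $(x_0,y_0)\in\overline\Sigma$ and $Z=\operatorname{Bs}|G|$ minimal, and suppose $Z\ne\emptyset$. By Lemma~\ref{lem:escape} there are $(x,y)\in\overline\Sigma$ with $x$ arbitrarily large such that $N=N(x,y)$ satisfies $Z\not\subset\operatorname{Bs}|N|$. In each of the following cases we find a bundle in $\overline\Sigma$ whose base locus lies in $Z\cap\operatorname{Bs}|N|\subsetneq Z$, a contradiction.
\begin{itemize}
\item If $v(G)<0$, then $\operatorname{Bs}|N|\subset Z$ by Lemma~\ref{lem:mono}, and $N$ is such a bundle.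
\item If $v(G)=0$ and $v(N)<0$, take $qG=N(qx_0,qy_0)$ with $q\gg0$. It lies in $\overline\Sigma$, its base locus lies in $Z$, and it lies in $\operatorname{Bs}|N|$ by Lemma~\ref{lem:mono} applied with $N$ in the role of $G$.
\item If $v(G)=v(N)=0$, then $xy_0=m\tau xx_0=x_0y$, so $xG=x_0N$, and this bundle works.
\end{itemize}
So $G$ is basepoint free, hence nef, so $v(G)\ge0$ and therefore $v(G)=0$.
\end{proof}

\begin{remark}
Once $\tau$ is known to be rational, the semiampleness of $A+\tau H$ also follows from the base point free theorem for quasi-log schemes (\cite[Thm.~5.1]{Ambro}, \cite[Thm.~6.5.1]{Fujino}), applied to the quasi-log structure that $g:(W,\Delta_W-E)\to Y'$ defines on $Y'$ by (M1) and (M2).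
\end{remark}

\subsection*{Further tools}
A nef line bundle $H$ on a projective variety of dimension $d$ is \emph{big} if $(H^d)>0$. A divisor class is \emph{pseudoeffective} if it is a limit of classes of effective $\mathbb Q$-divisors; its product with $H^{d-1}$ is then nonnegative for $H$ nef. A normal variety is \emph{$\mathbb Q$-factorial} if every Weil divisor has a Cartier multiple; if such a variety $V$ carries a klt pair $(V,\Delta)$, then $(V,0)$ is klt.
\begin{itemize}
\item[(FF)] \emph{Formal functions.} If $\varphi:V\to Z$ is projective, $\mathcal G$ is coherent and $i>\dim\varphi^{-1}(z)$, then $(R^i\varphi_*\mathcal G)_z=0$.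
\item[(KV)] \emph{Kawamata--Viehweg vanishing.} If $M$ is smooth projective of dimension $d$ and $H$ is nef and big, then $H^i(M,-H)=0$ for $i<d$. If $(V,0)$ is klt, $\psi:V\to Z$ is a morphism of projective varieties and $D$ is a Cartier divisor with $D-K_V$ $\psi$-ample, then $R^p\psi_*\mathcal O_V(D)=0$ for $p>0$.
\item[(MMP)] Let $(M,\Delta_M)$ be a projective $\mathbb Q$-factorial klt pair with $K_M+\Delta_M$ not pseudoeffective. By \cite[Cor.~1.3.3]{BCHM} there is a finite sequence of birational maps $M=M_0\dashrightarrow\cdots\dashrightarrow M_l$ of projective $\mathbb Q$-factorial klt pairs $(M_i,\Delta_i)$, with $\Delta_{i+1}$ the pushforward of $\Delta_i$, and for each $i$ a ray $R_i$ of numerical classes of curves with $(K_{M_i}+\Delta_i)\cdot R_i<0$ and a morphism $\psi_i:M_i\to Z_i$ with $\psi_{i*}\mathcal O_{M_i}=\mathcal O_{Z_i}$ that contracts exactly the curves with class in $R_i$. For $i<l$, $\psi_i$ is birational, and either $M_{i+1}=Z_i$, or $M_i\to Z_i\leftarrow M_{i+1}$ are morphisms that are isomorphisms in codimension one. For $i=l$, $\dim Z_l<\dim M_l$. By the contraction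 theorem, a Cartier divisor of degree zero on $R_i$ is the pullback of a Cartier divisor on $Z_i$; a $\mathbb Q$-Cartier divisor positive on $R_i$ is $\psi_i$-ample.
\end{itemize}

\subsection*{Two lemmas}
The first converts relative vanishing for negative powers of $H$ into a lower bound for the dimension of fibers. For $\mathbb P^d\to\mathrm{pt}$ and $H=\mathcal O(1)$ the hypothesis holds with $r=d$.

\begin{lemma}\label{lem:fiber}
Let $\varphi:V\to Z$ be a morphism of projective varieties, $F$ a fiber of dimension $d\ge1$, and $H$ a line bundle on $V$ such that $H|_F$ is ample and $R^i\varphi_*H^{-j}=0$ for $i\ge1$ and $1\le j\le r$. Let $F'$ be a $d$-dimensional irreducible component of $F$ with reduced structure, and $\sigma:M\to F'$ a projective resolution of singularities. Then the polynomial $\chi(M,sH)$ has degree $d$ and vanishes at $s=-1,\dots,-r$. In particular $d\ge r$.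
\end{lemma}

\begin{proof}
Write $H$ also for its pullbacks to $F'$ and $M$. On $M$ it is nef with $(H^d)>0$, so the degree is $d$ by (HP). Fix $1\le j\le r$. By (KV), $H^i(M,-jH)=0$ for $i<d$, and it remains to show $H^d(M,-jH)=0$.

Let $z=\varphi(F)$ and let $I$ be the ideal of $F'$ in $V$. In the exact sequence
\[
(R^d\varphi_*H^{-j})_z\to H^d(F',-jH)\to R^{d+1}\varphi_*(I\otimes H^{-j})_z
\]
the left term vanishes by hypothesis, as $d\ge1$, and the right term by (FF). So $H^d(F',-jH)=0$. The cokernel of $\mathcal O_{F'}\subset\sigma_*\mathcal O_M$ is supported in dimension less than $d$, so $H^d(F',\sigma_*\mathcal O_M\otimes H^{-j})=0$ as well. For $q>0$, (FF) shows that $R^q\sigma_*\mathcal O_M$ is supported on the closed set $T_q$ of points whose fiber has dimension at least $q$. Since $\sigma^{-1}(T_q)$ is a proper closed subset of $M$, we have $\dim T_q+q\le d-1$, so $H^{d-q}(F',R^q\sigma_*\mathcal O_M\otimes H^{-j})=0$. The Leray spectral sequence gives $H^d(M,-jH)=0$.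
\end{proof}

The second lemma recognizes projective space. We need it for a normal variety, but the induction passes through divisors that are not known to be normal.

\begin{lemma}\label{lem:Pn}
Let $V$ be a projective variety of dimension $r\ge1$, $H$ an ample line bundle with $(H^r)=1$, and $\Lambda\subset H^0(V,H)$ a subspace of dimension $r+1$. Then $\Lambda$ is basepoint free and defines an isomorphism $V\cong\mathbb P^r$ under which $H\cong\mathcal O(1)$.
\end{lemma}

\begin{proof}
We prove basepoint freeness by induction on $r$. Let $0\ne s\in\Lambda$ and write the cycle of $\operatorname{div}(s)$ as $\sum a_iD_i$ with $a_i\geq1$. Then $1=(H^r)=\sum a_i(H^{r-1}\cdot D_i)$ with all factors positive integers, so the zero set of $s$ is a single prime divisor $D$ with $(H^{r-1}\cdot D)=1$. The same argument on the normalization $\eta:\tilde V\to V$, where $\eta^*H$ is ample of degree $1$, shows that $\operatorname{div}(\eta^*s')$ is a prime divisor for every $0\ne s'\in\Lambda$. If $s'$ vanishes on $D$, then $\eta^*s'$ vanishes on $\eta^{-1}(D)$, the support of $\operatorname{div}(\eta^*s)$.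 The two prime divisors then coincide, $\eta^*s'/\eta^*s$ is a regular function on the normal projective variety $\tilde V$, hence constant, and $s'\in\mathbb Cs$. So the image $\Lambda|_D$ of $\Lambda$ in $H^0(D,H|_D)$, with $D$ reduced, has dimension $r$. If $r=1$, then $D$ is a point and $\Lambda|_D\ne0$. If $r\ge2$, then $\Lambda|_D$ is basepoint free by induction. Base points of $\Lambda$ lie on $D$, so there are none.

The resulting morphism $V\to\mathbb P^r$ pulls $\mathcal O(1)$ back to the ample bundle $H$, so it is finite, hence surjective, of degree $(H^r)=1$. A finite birational morphism onto a normal variety is an isomorphism.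
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Pn}]
\emph{Step 1: a fiber that covers $Y$.} Let $D=N(x_0,y_0)$ be as in Proposition~\ref{prop:semi}; its class is $mx_0(A+\tau H)$. Let $\varphi:Y'\to Z$ be the first map in the Stein factorization of the morphism defined by $|D|$, so that $D=\varphi^*D_Z$ with $D_Z$ ample. Since $D$ is not ample (Lemma~\ref{lem:tau}), $\varphi$ is not finite, and some fiber $F$ has dimension $d\ge1$. For a curve $C\subset F$ we have $(A+\tau H)\cdot C=0$; if also $H\cdot C=0$, then $(A+tH)\cdot C=0$, contradicting (M3). So $h$ contracts no curve in $F$. Therefore $h|_F$ is finite, $H|_F$ is ample, and $d\le n$.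

For $1\le j\le n$ and $q\ge1$, the class $-jH+qD-A$ has $A$-coefficient $qmx_0-1>0$ and $v=\tau-j>0$. By Lemma~\ref{lem:van}, $H^i(Y',-jH+qD)=0$ for $i>0$, and by Lemma~\ref{lem:descent}, $R^i\varphi_*H^{-j}=0$ for $i>0$. Lemma~\ref{lem:fiber} with $r=n$ gives $d\ge n$, so $d=n$. Let $F'$ be an $n$-dimensional component of $F$ and $M\to F'$ a projective resolution. Then $F'\to Y$ is finite and surjective, so $M\to Y$ is generically finite. Writing $H$ for the pullback of $L$ to $M$ and $e=(H^n)>0$, the polynomial $\chi(M,sH)$ has degree $n$, leading coefficient $e/n!$ and roots $-1,\dots,-n$: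
\[
\chi(M,sH)=\frac e{n!}\prod_{i=1}^n(s+i).
\]
The coefficient of $s^{n-1}$ is $\frac e{n!}\cdot\frac{n(n+1)}2$, and by the Riemann--Roch theorem it equals $-\frac{(K_M\cdot H^{n-1})}{2(n-1)!}$. So $(K_M\cdot H^{n-1})=-(n+1)e$ and $((K_M+nH)\cdot H^{n-1})=-e<0$. Since $H$ is nef, $K_M+nH$ is not pseudoeffective.

\emph{Step 2: a model on which $H$ is ample and $-K$ is proportional to it.} To determine $e$ and $h^0(M,H)$ from a Hilbert polynomial we need vanishing of higher cohomology for $s\geq0$, which is not available on $M$. Take $r>n$ such that $rH$ is basepoint free, a general $G\in|rH|$, and $\Delta_M=\frac nrG$. Then $(M,\Delta_M)$ is klt and $\Delta_M\sim_{\mathbb Q}nH$, so (MMP) applies. We show by induction on $i$ that $M_i$ carries a nef and big Cartier divisor $H_i$ with $\Delta_i\sim_{\mathbb Q}nH_i$, starting from $H_0=H$. Given $H_i$, there are two cases.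

\emph{Case $H_i\cdot R_i>0$.} Then $H_i$ is $\psi_i$-ample. From $(K_{M_i}+nH_i)\cdot R_i<0$ we get a number $\tau'>n$ with $(K_{M_i}+\tau'H_i)\cdot R_i=0$. For $1\le j\le n$ the divisor $-jH_i-K_{M_i}$ has the same degree on $R_i$ as $(\tau'-j)H_i$, so it is $\psi_i$-ample, and $R^p\psi_{i*}\mathcal O(-jH_i)=0$ for $p>0$ by (KV). As $\psi_i$ contracts a curve, it has a fiber of positive dimension, and by Lemma~\ref{lem:fiber} this fiber has dimension at least $n=\dim M_i$. So $Z_i$ is a point, and $i=l$.

\emph{Case $H_i\cdot R_i=0$.} Then $H_i=\psi_i^*H_{Z_i}$ with $H_{Z_i}$ Cartier, and nef because $\psi_i$ is surjective. If $\dim Z_i<n$ we would have $(H_i^n)=0$; so $\psi_i$ is birational, $i<l$, and $(H_{Z_i}^n)=(H_i^n)>0$. Let $H_{i+1}$ be the pullback of $H_{Z_i}$ to $M_{i+1}$. It is Cartier, nef and big. It is also the pushforward of $H_i$ under $M_i\dashrightarrow M_{i+1}$, whose inverse contracts no divisor, so pushing forward $\Delta_i\sim_{\mathbb Q}nH_i$ gives $\Delta_{i+1}\sim_{\mathbb Q}nH_{i+1}$.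

Since $H_i$ is nef, one of the two cases holds. Hence the steps $i<l$ fall under the second case, which completes the induction, and the step $i=l$ falls under the first. Put $M'=M_l$ and $H'=H_l$. Since $Z_l$ is a point, $H'$ is ample and $-K_{M'}$ is numerically equivalent to $\tau'H'$ with $\tau'>n$. For $s\ge-n$ the divisor $sH'-K_{M'}$ is numerically $(s+\tau')H'$, hence ample, so $\chi(M',sH')=h^0(M',sH')$ by (KV). This number is $0$ for $s=-1,\dots,-n$ and $1$ for $s=0$. A polynomial of degree $n$ with these values is $\frac1{n!}\prod_{i=1}^n(s+i)$. The leading coefficient and the value at $s=1$ give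
\[
(H'^n)=1,\qquad h^0(M',H')=n+1 .
\]

\emph{Step 3: back to $Y$.} Let $\hat M$ be a smooth projective variety with compatible birational morphisms to all $M_i$. The pullbacks of $H_i$ and $H_{i+1}$ to $\hat M$ are both the pullback of $H_{Z_i}$, so all $H_i$ pull back to one line bundle $\hat H$, which is also the pullback of $L$ under $\hat M\to M\to Y$. Hence
\[
1=(H'^n)=(\hat H^n)=\deg(\hat M/Y)\cdot(L^n).
\]
So $\hat M\to Y$ is birational and $((\nu^*L)^n)=(L^n)=1$. As $\hat M$ is normal and dominates $Y$, the map factors through a birational morphism $\hat M\to Y^\nu$. Both $\hat M\to Y^\nu$ and $\hat M\to M'$ are projective birational morphisms onto normal varieties, so they push $\mathcal O_{\hat M}$ forward to the structure sheaf, and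
\[
h^0(Y^\nu,\nu^*L)=h^0(\hat M,\hat H)=h^0(M',H')=n+1 .
\]
The bundle $\nu^*L$ is ample because $\nu$ is finite. Lemma~\ref{lem:Pn} gives $(Y^\nu,\nu^*L)\cong(\mathbb P^n,\mathcal O(1))$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ambro} Ambro, \emph{Quasi-log varieties}.

\bibitem{BCHM} Birkar, Cascini, Hacon, and McKernan (BCHM).

\bibitem{Fujino} Fujino, \emph{Foundations of the MMP}.

\bibitem{KollarHDI} Koll\'ar, \emph{Higher direct images of dualizing sheaves} I, II.

\bibitem{KollarShaf} Koll\'ar, \emph{Shafarevich Maps and Automorphic Forms}.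

\bibitem{Notes} \emph{Notes for 483-3: Kodaira dimension of algebraic varieties}, \texttt{https://people.math.harvard.edu/\textasciitilde mpopa/483-3/notes.pdf}.

\end{thebibliography}
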